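# Minimal automata of finite binary languages: an Airy evolution with a spectral gap

Throughout, $C,c>0$ denote constants that may change from line to line, "large $N$" means $N\ge N_0$ for a suitable fixed $N_0$, and $u\asymp v$ means $cv\le u\le Cv$. As usual $u_n=\Theta(v_n)$ means $u_n\asymp v_n$ for large $n$, while $u_n\sim v_n$ means $u_n/v_n\to1$.

## 1. Automata, sinks, minimality, and the Airy function

**Definition 1 (DFA).** A deterministic finite automaton (DFA) on the alphabet $\{a,b\}$ is a directed graph with two outgoing edges from each node (state), labelled $a$ and $b$, together with an initial state $q_0$ and a set $\mathcal F$ of final states. We write $q\cdot x$ for the state that the edge labelled $x$ leads to from $q$. A word is accepted if reading it from $q_0$ ends in a final state; the language of the DFA is the set of accepted words. DFAs are counted up to isomorphism, that is, up to renaming of states.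

Example: take states $q_0,f,s$ with $q_0\cdot a=f$, $q_0\cdot b=s$, $f\cdot a=f\cdot b=s$, $s\cdot a=s\cdot b=s$, and $\mathcal F=\{f\}$. The language is $\{a\}$.

**Definition 2 (equivalent states, minimal DFA).** Two states are equivalent if the same words lead from them to final states. A DFA is minimal if no DFA with fewer states accepts the same language.

The textbook facts are these: a DFA is minimal if and only if all its states are reachable from $q_0$ and pairwise inequivalent, and the minimal DFA of a language is unique up to isomorphism. In the example, the words accepted from $q_0,f,s$ form the sets $\{a\},\{\varepsilon\},\emptyset$, which are different. All three states are reachable, so this DFA is minimal.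

**Definition 3 (sink, acyclic).** A sink is a state whose two outgoing edges are loops. A DFA is acyclic if it has no cycles except the loops at a unique sink.

The example is acyclic with sink $s$. If we change $f\cdot a$ to $q_0$, there is a cycle through $q_0$ and $f$, and the language becomes the infinite set $\{a,aaa,aaaaa,\dots\}$.

**Definition 4 (the numbers $m_n$).** For $n\ge1$ let $m_n$ be the number of minimal DFAs with $n+1$ states recognizing a finite language over $\{a,b\}$. Equivalently, $m_n$ is the number of finite languages over $\{a,b\}$ whose minimal DFA has exactly $n+1$ states, the sink included.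

Example: $m_1=1$. A minimal DFA of a finite language contains a state $s$ that accepts nothing (read a word longer than all words of the language), and $s$ is a sink because its successors also accept nothing. With two states, $q_0\ne s$, since otherwise only $s$ would be reachable. The state $q_0$ must be final, since otherwise nothing is accepted and $q_0,s$ are equivalent. Hence it has no loop, since otherwise the language is infinite. So both edges of $q_0$ lead to $s$, and the language is $\{\varepsilon\}$.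

**Definition 5 (Airy function).** $\mathrm{Ai}$ is the solution of $\mathrm{Ai}''(z)=z\,\mathrm{Ai}(z)$ that decays as $z\to+\infty$, with its usual normalization.

We use the textbook facts that $\mathrm{Ai}$ and $\mathrm{Ai}'$ decay superexponentially at $+\infty$, that the zeros of $\mathrm{Ai}$ are real, negative and simple, say $a_1>a_2>\cdots$ with $a_1\approx-2.338$, and that $\mathrm{Ai}>0$ on $(a_1,\infty)$, so $\mathrm{Ai}'(a_1)>0$.

Example, which we need later: put $f_i(x)=\mathrm{Ai}(a_i+2^{1/3}x)$ for $x\ge0$. Then $f_i(0)=0$ and $f_i''=2^{2/3}(a_i+2^{1/3}x)f_i=(2x+2^{2/3}a_i)f_i$, that is,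
$$-f_i''+2xf_i=E_if_i,\qquad E_i=2^{2/3}|a_i|.$$
A textbook fact from Sturm–Liouville theory: the operator $-\frac{d^2}{dx^2}+2x$ on $(0,\infty)$ with Dirichlet condition at $0$ has compact resolvent, its eigenvalues are exactly the $E_i$, all simple, and the $f_i$ are the eigenfunctions. Consequently, if $W\in H^1(0,\infty)$, $W(0)=0$, $\int_0^\infty xW^2<\infty$ and $\int_0^\infty Wf_1=0$, then
$$\int_0^\infty(W'^2+2xW^2)\,dx\ \ge\ E_2\int_0^\infty W^2\,dx. \tag{1.1}$$

## 2. Does $m_n$ have an asymptotic equivalent?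

It is known (Elvey Price, Fang, Wallner 2020) that
$$m_n=\Theta\big(n!\,8^n e^{3a_1n^{1/3}}n^{7/8}\big)\qquad(n\to\infty). \tag{2.1}$$
So the ratio of $m_n$ to $n!\,8^n e^{3a_1n^{1/3}}n^{7/8}$ stays between two positive constants. Does it converge? That it does is a conjecture stated in "Bivariate Linear Recurrences in Enumeration – Asymptotics and Application", with the experimental estimate $76.438160702$ for the limit. The decimal value is not part of the claim and will not be addressed. The answer is yes.

**Theorem 1.** There is a constant $\gamma>0$ with $m_n\big/\big(n!\,8^n e^{3a_1n^{1/3}}n^{7/8}\big)\to\gamma$.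

The only external input about $m_n$ is (2.1), and it is used only to get $\gamma\neq0$. The existence of the limit is proved independently of it. The method gives more.

**Theorem 2.** Let $\rho,\sigma\in\mathbb R$, and let $y_{n,m}$ $(n\ge m\ge0)$ satisfy, with $y_{n,m}=0$ if $m<0$ or $n<m$,
$$y_{n,m}=y_{n,m-1}+(m+1)y_{n-1,m}-(\rho m+\sigma)y_{n-2,m-1}\qquad(n\ge m\ge0,\ n+m\ge3). \tag{2.2}$$
Then there is $\gamma\in\mathbb R$ such that for every $J\ge1$
$$y_{n,n}=n!\,4^ne^{3a_1n^{1/3}}n^{1-\rho/4}\Big(\gamma\Big(1+\sum_{j=1}^{J-1}c_jn^{-j/3}\Big)+O(n^{-J/3})\Big),$$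
where $c_j\in\mathbb Q[2^{1/3},a_1,\rho,\sigma]$ do not depend on the initial values $y_{n,m}$, $n+m\le2$, and $c_1=\frac{53}{90}a_1^2$. In particular, with $\gamma$ from Theorem 1,
$$m_n=\gamma\,n!\,8^ne^{3a_1n^{1/3}}n^{7/8}\Big(1+\tfrac{53}{90}a_1^2\,n^{-1/3}+O(n^{-2/3})\Big),$$
with a full expansion in powers of $n^{-1/3}$.

Theorem 1 is proved in Sections 4 to 10, Theorem 2 in Section 11, and two corollaries in Section 12.

## 3. The values $m_2=6$ and $m_3=60$ by hand

Let the height of a state be the length of the longest path to the sink $0$, ignoring the loops. A state of height $1$ has both edges into the sink. It must be final, since otherwise it is equivalent to the sink. So there is at most one state of height $1$; call it $1$. Every height between $0$ and the maximal one occurs, and every edge out of a non-sink state goes to smaller height. Since all states are reachable from $q_0$, the initial state has strictly the largest height.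

For $n=2$ the states are $0,1$ and the initial state. The pair of successors of the initial state lies in $\{0,1\}^2$ and differs from $(0,0)$, and its finality is free: $m_2=3\cdot2=6$. The languages are $\{a\},\{b\},\{a,b\}$, each with or without $\varepsilon$.

For $n=3$ the states are $0,1$, a state $2$ of height $2$ and the initial state $3$ of height $3$. State $2$ has $6$ possibilities, as just seen. State $3$ has a pair of successors in $\{0,1,2\}^2$ that contains a $2$, which gives $9-4=5$ possibilities, and free finality. So $m_3=6\cdot10=60$.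

For larger $n$ there can be several states of equal height, and they must be kept distinct; this requires a cleverer encoding.

## 4. Postorder words and the recurrence for $b_{n,m}$

**Definition 6 (prefix, labelled prefix).** A word in the letters $L,I$ is a *prefix* if it is nonempty and each of its nonempty prefixes contains more $L$'s than $I$'s. A *labelled* prefix carries a label in $\{0,\dots,m\}$ on each $L$ preceded by exactly $m$ letters $I$, and a bit in $\{0,1\}$ on each $I$.

For example $LLLIILI$ is a prefix: the excess of $L$'s over $I$'s runs through $1,2,3,2,1,2,1$. The word $LIL$ is not.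

Prefixes are read with a stack of trees: $L$ pushes a single leaf, $I$ pops the two top trees and pushes the tree having them as left and right subtree. The stack height is the excess of $L$'s, so $I$ is legal exactly if the excess after it is at least $1$. Hence a prefix is the postorder word of a stack of full binary trees (each internal node has two children), and the prefixes with $n+1$ letters $L$ and $n$ letters $I$ are exactly the postorder words of single full binary trees with $n$ internal nodes and $n+1$ leaves. (For a tree with subtrees $T_l,T_r$ the postorder word is the word of $T_l$, then that of $T_r$, then $I$. By induction it has excess at least $1$ everywhere and $1$ at the end.)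

**Step 1: from an automaton to a labelled word.** The purpose is a canonical encoding. Let $n\ge1$ and consider DFAs with $n+1$ states that are reachable (all states are reachable from $q_0$) and acyclic except for the loops at a non-final sink $s$. Since $n\ge1$ and nothing leaves $s$, we have $q_0\ne s$. Run a depth-first search from $q_0$, processing $a$ before $b$ at each non-sink state. An edge to $s$ or to an already discovered state produces a leaf $L$ labelled by that state. An edge to a new non-sink state is a tree edge, and the search continues there. When both edges of a state are processed, write $I$ with the finality bit of the state; the state is then *finished*.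

An already discovered $p\ne s$ met along an edge $q\to p$ is finished. Otherwise $p$ is on the recursion stack, so there is a path from $p$ to $q$, and $p\ne s$ lies on a cycle. Number the non-sink states $1,\dots,n$ in finishing order and give $s$ the number $0$. Then a leaf preceded by $m$ letters $I$ has a label in $\{0,\dots,m\}$. Every non-sink state is reached from $q_0$ by a path avoiding $s$, so all are discovered. The result is the labelled postorder word of a full binary tree with $n$ internal nodes.

Example: for the language $\{b,ab\}$ let $q_0\cdot a=p$, $q_0\cdot b=f$, $p\cdot a=s$, $p\cdot b=f$, $f\cdot a=f\cdot b=s$, with $f$ final. The search goes $q_0\to p$; $p\cdot a=s$ gives $L$ with label $0$; then $f$ is new and gives $L,L$ with labels $0,0$ and $I$ with bit $1$, so $f$ has number $1$; then $I$ with bit $0$ finishes $p$, number $2$; then $q_0\cdot b=f$ gives $L$ with label $1$; then $I$ with bit $0$ finishes $q_0$, number $3$. The word is $LLLIILI$ with labels $0,0,0,1$ and bits $1,0,0$.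

**Step 2: from a labelled word to an automaton.** The purpose is to see that the encoding is a bijection. A labelled prefix with $n+1$ letters $L$ and $n$ letters $I$ defines a DFA as follows. State $i$ is the $i$-th internal node in postorder. Its $a$-successor (respectively $b$-successor) is its left (respectively right) child if that child is internal, and the label of the child if the child is a leaf. The sink is $0$, the initial state is the root $n$, and finality is given by the bits. Internal children of $i$ have smaller numbers. A leaf child of $i$ occurs before $I_i$, the letter of state $i$, and so has label at most $i-1$. So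
$$\text{all successors of a state } i\ge1 \text{ have number less than } i, \tag{4.1}$$
and the DFA is acyclic apart from the sink loops. It is reachable: tree edges reach $1,\dots,n$, and both successors of state $1$ are $0$. The search on it reproduces the word, because a leaf labelled $w\ne0$ occurs after $I_w$, so the first visit to each state is along its tree edge. The search is canonical, so labelled prefixes with $n+1$ letters $L$ and $n$ letters $I$ correspond bijectively to isomorphism classes of the DFAs of Step 1.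

**Step 3: minimality in terms of triples.** The purpose is a local test for minimality. The *triple* of a state $q$ is $(\mathbf 1_{\mathcal F}(q),q\cdot a,q\cdot b)$; the triple of $0$ is $(0,0,0)$. In the example above, the triples of $0,1,2,3$ are $(0,0,0),(1,0,0),(0,0,1),(0,2,1)$.

**Claim 1.** The minimal DFAs with $n+1$ states of finite languages are exactly the DFAs of Step 1 with pairwise distinct triples.

Let a minimal DFA of a finite language be given. All states are reachable and pairwise inequivalent. A word longer than all words of the language leads to a state from which no final state is reachable. All such states accept the empty language, so there is exactly one, $s$. It is non-final, and both its edges are loops. A state $q\ne s$ on a cycle is reachable and can reach a final state, so it would give an infinite language; hence there are no other cycles. Two states with equal triples are equivalent, so the triples are pairwise distinct.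

Conversely, take a DFA of Step 1 with distinct triples. It accepts a finite language, since a word that avoids the sink cannot repeat a state. Suppose that distinct equivalent states exist, and choose an equivalent pair $p\ne q$ with minimal sum of heights (heights as in Section 3). Successors of a non-sink state have smaller height, the successors of $s$ are $s$, and at most one of $p,q$ is $s$. So for each letter the successors of $p$ and $q$ are equivalent with strictly smaller height sum, hence equal. Finality agrees too, so the triples of $p$ and $q$ coincide, a contradiction. Thus all states are reachable and pairwise inequivalent, and the DFA is minimal. $\square$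

**Step 4: which letters can create a repeated triple.** The purpose is to see that only the pattern $LLI$ is dangerous. In any labelled prefix the states $1,2,\dots$ and their triples are defined as in Step 2, and (4.1) holds. Suppose a letter $I$ finishes the state $v=m+1$, the states $0,\dots,m$ being already finished.

**Claim 2.** If $v$ has an internal child $w$, say along the letter $x$, then no state $u\le m$ has the same pair of successors as $v$.

Suppose $u$ does. Then $u\ne0$, since $u\cdot x=w\ne0$. The node $w$ is an internal child of $v$, hence not of $u$, so the $x$-child of $u$ is a leaf labelled $w$. This leaf occurs after $I_w$ and before $I_u$, hence between $I_w$ and $I_v$.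

If $x=b$, then $w$ is the right child of $v$, and $I_v$ immediately follows $I_w$, a contradiction.

If $x=a$, then exactly the block of the right subtree of $v$ stands between $I_w$ and $I_v$, so our leaf lies in this subtree. It is not the root of this subtree, because its parent is $u\ne v$. Hence $u$ lies in the subtree, whose root $w'$ is therefore internal. In postorder the root comes last, so $w'\ge u$. Now $w'=v\cdot b=u\cdot b$, but by (4.1) the successors of $u$ have number less than $u$, a contradiction. $\square$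

So the triple of $v$ can repeat an earlier one only if both children of $v$ are leaves, that is, if the last letters are $LLI$. Both these $L$'s are preceded by $m$ letters $I$, so the triple then ranges over $\{0,1\}\times\{0,\dots,m\}^2$, and it must avoid the triples of the states $0,\dots,m$. If no repetition occurred before, these are $m+1$ distinct elements of that set, by (4.1). Hence exactly $m+1$ of the $2(m+1)^2$ choices for the block $LLI$ are forbidden.

**Step 5: the recurrence.** For $n\ge m\ge0$ let $b_{n,m}$ be the number of labelled prefixes with $n+1$ letters $L$ and $m$ letters $I$ without repeated triples, and let $b_{n,m}=0$ if $m<0$ or $n<m$.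

**Lemma 1.** $m_n=b_{n,n}$ for $n\ge1$, and for $n\ge m\ge0$, $n+m\ge3$,
$$b_{n,m}=2b_{n,m-1}+(m+1)b_{n-1,m}-m\,b_{n-2,m-1}. \tag{4.2}$$

*Proof.* The first statement is the bijection of Steps 1 and 2 together with Claim 1. For (4.2) look at the last letter. A last $L$ is preceded by $m$ letters $I$ and has $m+1$ labels, which gives $(m+1)b_{n-1,m}$. A last $I$ gives $2b_{n,m-1}$ minus the number of choices that create a repetition. This $I$ finishes state $m$, so by Step 4 (with $m-1$ in place of $m$) a repetition arises in exactly $m$ ways for each labelled prefix without repetition having $n-1$ letters $L$ and $m-1$ letters $I$, followed by $LLI$. These shorter words are counted by $b_{n-2,m-1}$. The shorter word is nonempty because $n+m\ge3$. If $n=m\ge2$, it would have as many $L$'s as $I$'s, so there is none, in agreement with $b_{n-2,n-1}=0$. $\square$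

Check: $b_{n,0}=1$ (all labels are $0$), and $b_{1,1}=1$, since for $LLI$ the bit $0$ would repeat the triple $(0,0,0)$. Then $b_{2,1}=2+2-1=3$, $b_{2,2}=2\cdot3=6$, $b_{3,1}=2+6-1=7$, $b_{3,2}=14+18-2=30$, $b_{3,3}=60$, in agreement with Section 3.

## 5. A rescaling that makes the step operator almost symmetric

We read (4.2) as an evolution in the time $N=n+m$, with space variable $k=n-m$. The purpose of this section is to normalize so that the evolution is close to a symmetric one.

For $N\ge0$ let $E_N=\{k:0\le k\le N,\ k\equiv N\bmod2\}$ and $\mathcal H_N=\mathbb R^{E_N}$ with the Euclidean norm; elements are extended by $0$ to $\mathbb Z$. For $k\in E_N$ put $n=\frac{N+k}2$, $m=\frac{N-k}2$ and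
$$g_N(k)=\frac{2^N}{N!}\,m!\,2^{-m}\,b_{n,m}.$$
Multiply (4.2) by $\frac{2^N}{N!}m!\,2^{-m}$. The index $(n,m-1)$ belongs to time $N-1$ and position $k+1$, the index $(n-1,m)$ to time $N-1$ and position $k-1$, and $(n-2,m-1)$ to time $N-3$ and position $k-1$. The three coefficients become
$$2\cdot\frac2N\cdot m\cdot\frac12=\frac{2m}N,\qquad (m+1)\cdot\frac2N=\frac{2(m+1)}N,\qquad m\cdot\frac{8}{N(N-1)(N-2)}\cdot m\cdot\frac12=\frac{4m^2}{N(N-1)(N-2)}.$$
With $2m=N-k$ we get for $N\ge3$
$$g_N=T_Ng_{N-1}-S_Ng_{N-3}, \tag{5.1}$$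
$$(T_Ng)(k)=\Big(1-\frac kN\Big)g(k+1)+\Big(1-\frac{k-2}N\Big)g(k-1),\qquad(S_Ng)(k)=\theta_N(k)g(k-1),$$
$$\theta_N(k)=\frac{(N-k)^2}{N(N-1)(N-2)}. \tag{5.2}$$
Taking $N=2n$, $k=0$ in the definition of $g_N$,
$$m_n=\frac{(2n)!}{2^n\,n!}\,g_{2n}(0). \tag{5.3}$$

Example: $g_0(0)=1$, $g_2(0)=2\cdot\frac12\cdot1=1$, $g_2(2)=2$, and $g_3(1)=\frac86\cdot\frac12\cdot3=2$. Formula (5.1) gives $\frac23\cdot2+\frac43\cdot1-\frac46\cdot1=2$.

Besides explicit expansions of $\theta_N$, we use only two properties:
$$|\theta_N(k)|\le C/N\ \ (0\le k\le N),\ \text{ so that } \|S_N\|\le C/N;\qquad \theta_N(N)=0. \tag{5.4}$$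

The adjoint $T_N^*:\mathcal H_N\to\mathcal H_{N-1}$ is found by collecting the coefficient of $g(j)$ in $\langle v,T_Ng\rangle$. The value $g(j)$ is used at $k=j-1$ with coefficient $1-\frac{j-1}N$ and at $k=j+1$ with coefficient $1-\frac{(j+1)-2}N$, which is the same. So
$$(T_N^*v)(j)=\mu_j\big(v(j-1)+v(j+1)\big),\qquad\mu_j=1-\frac{j-1}N,\quad j\in E_{N-1}. \tag{5.5}$$
The near symmetry is visible here: the passage from $k+1$ to $k$ has weight $1-\frac kN$, the passage from $k$ to $k+1$ has weight $1-\frac{k-1}N$, and the two differ by $1/N$ only.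

## 6. The operator $\partial_x^2-2x$ in the limit, and two arguments that do not give a limit

**Heuristics.** If $g$ varies slowly, then $g(k+1)+g(k-1)\approx2g+g''$, and so $T_Ng\approx2g+g''-\frac{2k}Ng$. The two corrections balance for $k=xN^{1/3}$: with $g(k)=f(x)$ they are $N^{-2/3}f''$ and $-N^{-2/3}2xf$. So
$$T_N\approx2+N^{-2/3}(\partial_x^2-2x),$$
with Dirichlet condition at $0$ because $g(-1)=0$. The top eigenfunction of $\partial_x^2-2x$ is $\mathrm{Ai}(a_1+2^{1/3}x)$ with eigenvalue $\ell=2^{2/3}a_1<0$. This suggests growth like $\prod_{j\le N}(2+\ell j^{-2/3})$, that is, $2^Ne^{\frac32\ell N^{1/3}}$ up to powers of $N$. For $N=2n$ the exponent is $\frac32\cdot2^{2/3}\cdot2^{1/3}a_1n^{1/3}=3a_1n^{1/3}$, as it should be.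

**Comparison.** Suppose for a moment that $S_N$ is absent and that we are given positive $h_N$ with $h_N=T_Nh_{N-1}$. The coefficients of $T_N$ are nonnegative, so $c\,h_M\le g_M\le C\,h_M$ at one time $M$ implies the same at all later times. This is the natural way to a $\Theta$-result. Now let $c_N$ and $C_N$ be the minimum and the maximum of $g_N/h_N$. Then $c_N$ increases and $C_N$ decreases, so both converge. But the argument stops here: it contains nothing that forces the two limits to agree. Also, with $S_N$ present, the minus sign in (5.1) destroys the monotonicity.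

**Norm estimates.** Suppose that $h_N$ solves (5.1) very nearly, and put $r_N=g_N-Ah_N$. The row sums of $T_N$ are at most $2-\frac{2k-2}N\le2+\frac2N$, its column sums are at most $2\mu_j\le2+\frac2N$, and its entries are nonnegative, so $\|T_N\|\le2+\frac2N$ by the Schur test. But $\|h_N\|$ will grow per step only by the factor $2+\ell N^{-2/3}+O(1/N)$, with $\ell<0$. So the bound for $\|r_N\|/\|h_N\|$ is multiplied in each step by $1+\frac{|\ell|}2N^{-2/3}+O(1/N)$, and over $N$ steps by $e^{\frac32|\ell|N^{1/3}+O(\log N)}$. However small the residual of $h_N$ is as a power of $N$, this bound says nothing. Moreover one does not know in advance which $A$ to subtract.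

**A moving decomposition.** Both problems are solved by splitting off the $h_N$-component afresh at every time:
$$g_N=A_Nh_N+r_N,\qquad r_N\perp h_N.$$
Along $h_N$ nothing can contract, and $A_N$ should converge. On $h_{N-1}^\perp$ the operator $T_N$ should have norm near $2-E_2N^{-2/3}$, strictly less than the growth $2-E_1N^{-2/3}$ of $h_N$, so that $r_N$ is contracted relative to $h_N$ by a factor $1-cN^{-2/3}$. Finally, almost-symmetry should make the transfer from $r_{N-1}$ to $A_N$ of size $1/N$ only. Three things must be proved: that a good $h_N$ exists (Section 7), that there is a spectral gap (Section 8), and that they imply convergence (Section 9).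

## 7. An Airy-type approximate solution with summable residual

Let
$$\ell=2^{2/3}a_1<0,\qquad F(x)=\mathrm{Ai}(a_1+2^{1/3}x).$$
By Section 1,
$$F''=(2x+\ell)F,\quad F(0)=0,\quad F'(0)=2^{1/3}\mathrm{Ai}'(a_1)>0,\quad F>0\text{ on }(0,\infty).$$
Let $\mathcal P=\{pF+qF':p,q\text{ polynomials}\}$. It is closed under multiplication by $x$ and under differentiation, since $(pF+qF')'=\big(p'+(2x+\ell)q\big)F+(p+q')F'$. Because $\mathrm{Ai},\mathrm{Ai}'$ decay superexponentially, for $f\in\mathcal P$ and $m\ge0$ there is $C$ with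
$$(1+x)^m|f(y)|\le Ce^{-x}\qquad\text{for all }x\ge0,\ |y-x|\le1. \tag{7.1}$$
Write $\delta=\delta_N=N^{-1/3}$.

**Definition 7 (framework, residual).** We consider
$$h_N(k)=\Lambda_N\,\Phi(\delta_N,(k+1)\delta_N)\quad(k\in E_N),\qquad\Phi(\delta,x)=F(x)+\sum_{j=1}^K\delta^jG_j(x),$$
with $G_j\in\mathcal P$, $G_j(0)=0$, and $\Lambda_N/\Lambda_{N-1}=\lambda(\delta_N)$, where $\lambda(\delta)=2+\ell\delta^2+O(\delta^3)$ is a polynomial. Here $\Lambda_{N_0}=1$, and $N_0$ is such that $\lambda(\delta_N)\ge1$ for $N\ge N_0$. The residual is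
$$\varrho_N=h_N-T_Nh_{N-1}+S_Nh_{N-3}.$$

The shift $k+1$ puts the zero of $F$ at $k=-1$, where our sequences vanish. What should $G_1$ be? With $\Phi=F$ alone, the computation in (b) below leaves in $T_Nh_{N-1}$ the term $\frac23\delta^3xF'$, which is not a multiple of $F$ and so cannot be absorbed into $\lambda$. The relative residual would be of order $\delta^3=1/N$, which is not summable. A correction $\delta G_1$ contributes $\delta^3(G_1''-2xG_1-\ell G_1)$ at this order, after the part $\ell G_1$ is absorbed. Since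
$$(x^2F)''-(2x+\ell)x^2F=2F+4xF', \tag{7.2}$$
the choice $G_1=-\frac{x^2}6F$ cancels $\frac23xF'$ and leaves a multiple of $F$. So for the DFA case ($\theta_N$ from (5.2)), up to and including Section 10, we take $K=1$ and
$$\Phi(\delta,x)=\Big(1-\frac{\delta x^2}6\Big)F(x),\qquad\lambda(\delta)=2+\ell\delta^2+\tfrac{41}{12}\delta^3. \tag{7.3}$$

**Lemma 2.** For large $N$:

(a) $\|h_N\|\asymp\Lambda_NN^{1/6}$.

(b) $\|\varrho_N\|\le CN^{-4/3}\|h_N\|$.

(c) $T_N^*h_N=\kappa_Nh_{N-1}+e_N$ with $\kappa_N=\lambda(\delta_N)(2+\ell N^{-2/3})$ and $\|e_N\|\le\frac CN\|h_N\|$.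

(d) $\|h_N\|/\|h_{N-1}\|=2+\ell N^{-2/3}+O(1/N)$.

Parts (a), (c), (d) hold for every choice in the framework and every $\theta_N$ with (5.4), part (d) provided $\|\varrho_N\|\le\frac CN\|h_N\|$. Part (b) is for the choice (7.3) and $\theta_N$ from (5.2).

*Proof.* Write $s=k+1$ and $x=s\delta$. For all indices considered, $0\le x\le2\delta^{-2}$.

**Part (a): the size of $h_N$.** By (7.1), $|\Phi(\delta,x)|\le Ce^{-x}$, and $\sum_{k\in E_N}e^{-2(k+1)\delta}\le CN^{1/3}$. Conversely $|\Phi(\delta,x)|\ge c$ for $x\in[1,2]$ and large $N$, and there are $\asymp N^{1/3}$ points $k\in E_N$ with $(k+1)\delta\in[1,2]$. This proves (a). Two consequences will be used all the time: a pointwise error $O(\Lambda_N\delta^je^{-x})$ is an $\ell^2$-error $O(\delta^j)\|h_N\|$, and $\|h_{N-i}\|\asymp\|h_N\|$ for $i\le3$, as $\Lambda_N/\Lambda_{N-1}\to2$.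

**Part (b), no boundary errors.** We check that the formula for $\Phi$ may be used everywhere in $\varrho_N(k)$, $k\in E_N$. At $k=0$ the missing values $h_{N-1}(-1)=h_{N-3}(-1)=0$ agree with $\Phi(\cdot,0)=0$. At $k=N$ the coefficients $1-k/N$ and $\theta_N(N)$ of the values out of range vanish. For $k\le N-2$ the arguments $k+1\le N-1$ and $k-1\le N-3$ are in range.

**Part (b), expansion of $T_Nh_{N-1}$.** Put $\delta_{N-1}=\delta(1+\tau)$; since $\delta_{N-1}=\delta(1-\delta^3)^{-1/3}$, we have $\tau=\frac{\delta^3}3+O(\delta^6)$. Then $(s\pm1)\delta_{N-1}=x+\eta_\pm$ with $\eta_\pm=x\tau\pm\delta(1+\tau)$. Since $x\le2\delta^{-2}$, $|\eta_\pm|\le C\delta\le1$, so (7.1) applies on the segments between $x$ and $x+\eta_\pm$. We have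
$$\eta_++\eta_-=2x\tau,\qquad\eta_+^2+\eta_-^2=2x^2\tau^2+2\delta^2(1+\tau)^2=2\delta^2+O((1+x^2)\delta^5),$$
$$\eta_+^3+\eta_-^3=2(x\tau)^3+6x\tau\delta^2(1+\tau)^2=O((1+x^3)\delta^5),\qquad\eta_\pm^4=O(\delta^4).$$
Changing the first argument of $\Phi$ from $\delta$ to $\delta_{N-1}$ costs $\delta\tau|G_1|=O(\delta^4e^{-x})$. Now Taylor's formula to third order, with the fourth-order remainder and all polynomial factors bounded by (7.1), gives (with $\Phi=\Phi(\delta,x)$ and primes denoting $\partial_x$)
$$\sum_\pm\Phi(\delta_{N-1},(s\pm1)\delta_{N-1})=2\Phi+\delta^2\Phi''+\tfrac23\delta^3xF'+O(\delta^4e^{-x}).$$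
Here $2x\tau\Phi'$ was replaced by $\frac23\delta^3xF'$ with error $O(\delta^4e^{-x})$. The difference of the two terms is $O(\delta e^{-x})$. As $k/N=(s-1)\delta^3=\delta^2x-\delta^3$, the coefficients of $T_N$ are $1-\frac kN=1-\delta^2x+\delta^3$ and $1-\frac{k-2}N=1-\delta^2x+3\delta^3$. Their mean is $1-\delta^2x+2\delta^3$, and they deviate from it by $\mp\delta^3$, which contributes $\delta^3\cdot O(\delta e^{-x})=O(\delta^4e^{-x})$. Hence
$$\frac{(T_Nh_{N-1})(k)}{\Lambda_{N-1}}=2\Phi+\delta^2(\Phi''-2x\Phi)+\delta^3\big(\tfrac23xF'+4F\big)+O(\delta^4e^{-x}).$$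
By $F''-2xF=\ell F$ and (7.2), $\Phi''-2x\Phi=\ell\Phi-\frac\delta6(2F+4xF')$. The $xF'$ terms cancel, and $4-\frac13=\frac{11}3$, so
$$\frac{(T_Nh_{N-1})(k)}{\Lambda_{N-1}}=\big(2+\ell\delta^2+\tfrac{11}3\delta^3\big)\Phi+O(\delta^4e^{-x}).$$

**Part (b), the term $S_Nh_{N-3}$.** From (5.2), $\theta_N(k)=\delta^3(1-x\delta^2+\delta^3)^2(1+O(\delta^3))=\delta^3\big(1+O((1+x)\delta^2)\big)$, since $x\delta^2\le2$. Further $\Lambda_{N-3}/\Lambda_{N-1}=1/\big(\lambda(\delta_{N-1})\lambda(\delta_{N-2})\big)=\frac14+O(\delta^2)$. As $|(s-1)\delta_{N-3}-x|\le C\delta$, $\Phi(\delta_{N-3},(s-1)\delta_{N-3})=F(x)+O(\delta e^{-x})$. So $(S_Nh_{N-3})(k)/\Lambda_{N-1}=\frac14\delta^3\Phi+O(\delta^4e^{-x})$.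

Since $\frac{11}3-\frac14=\frac{41}{12}$ and $h_N(k)/\Lambda_{N-1}=\lambda(\delta)\Phi$, all terms up to $\delta^3$ cancel in $\varrho_N(k)/\Lambda_{N-1}$, and what remains is $O(\delta^4e^{-x})$. This is (b).

**Part (c): $h_N$ is nearly an eigenvector for the adjoint.** Use (5.5) with $s=j+1$, $x=s\delta$, so $\mu_j=1-(s-2)\delta^3=1-\delta^2x+2\delta^3$. The value at $j-1=-1$ agrees with $\Phi(\cdot,0)=0$, and $j+1\le N$ is in range. Here $h_N(j\pm1)=\Lambda_N\Phi(\delta,x\pm\delta)$, hence
$$\frac{(T_N^*h_N)(j)}{\Lambda_N}=(1-\delta^2x+2\delta^3)\big(2\Phi+\delta^2\Phi''+O(\delta^4e^{-x})\big)=2\Phi+\delta^2(F''-2xF)+O(\delta^3e^{-x})=(2+\ell\delta^2)\Phi+O(\delta^3e^{-x}).$$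
Also $\Phi(\delta_{N-1},s\delta_{N-1})=\Phi(\delta,x)+O(\delta^3e^{-x})$. Indeed, the change of the first argument costs $\sum_j|\delta_{N-1}^j-\delta^j||G_j|=O(\delta^4e^{-x})$, and $s\delta_{N-1}=x+x\tau$ with $x\tau=O(x\delta^3)$ and $x\tau=O(\delta)$, so the mean value theorem and (7.1) apply. So $(2+\ell\delta^2)\Phi\Lambda_N=\lambda(\delta_N)(2+\ell\delta^2)h_{N-1}(j)+O(\Lambda_N\delta^3e^{-x})$, and (c) follows from (a).

**Part (d): the growth of $\|h_N\|$.** On the one hand,
$$\langle h_N,T_Nh_{N-1}\rangle=\langle h_N,h_N-\varrho_N+S_Nh_{N-3}\rangle=\|h_N\|^2(1+O(1/N)).$$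
On the other hand, by (c), it equals $\langle T_N^*h_N,h_{N-1}\rangle=\kappa_N\|h_{N-1}\|^2+O(1/N)\|h_N\|\|h_{N-1}\|$. The ratio $\|h_N\|/\|h_{N-1}\|$ is bounded above and below, so $\|h_N\|^2/\|h_{N-1}\|^2=\kappa_N+O(1/N)=(2+\ell N^{-2/3})^2+O(1/N)$. Take the square root. $\square$

## 8. A spectral gap of order $N^{-2/3}$

Recall $E_i=2^{2/3}|a_i|$, so $E_1=-\ell<E_2$, and put $E=\frac{E_1+E_2}2$.

**Lemma 3.** In the framework of Section 7, for all large $N$ and all $r\in\mathcal H_{N-1}$ with $r\perp h_{N-1}$: $\ \|T_Nr\|\le(2-EN^{-2/3})\|r\|$.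

*Proof.* Suppose not. Then for infinitely many $N$ there is a unit vector $u\in\mathcal H_{N-1}$, $u\perp h_{N-1}$, with $\|T_Nu\|>2-EN^{-2/3}$. We rescale, pass to a limit $W$, and contradict (1.1).

**Step 1: a discrete energy inequality.** The purpose is to turn the lower bound on $\|T_Nu\|$ into an upper bound on an energy. Put $v=T_Nu/\|T_Nu\|$, so $\langle v,T_Nu\rangle>2-EN^{-2/3}$. The sets $E_{N-1}$ and $E_N$ partition $\{0,\dots,N\}$. Let $w_j=u_j$ for $j\in E_{N-1}$, $w_j=v_j$ for $j\in E_N$, and $w_{-1}=0$; then $\sum w_j^2=2$. By (5.5) and $2uv=u^2+v^2-(u-v)^2$,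
$$2\langle v,T_Nu\rangle=\sum_{j\in E_{N-1}}\mu_j\big[2w_j^2+w_{j-1}^2+w_{j+1}^2-(w_j-w_{j-1})^2-(w_j-w_{j+1})^2\big].$$
We collect terms.

- For $j\in E_{N-1}$ the coefficient of $w_j^2$ in the first part is $2\mu_j=2-\frac{2(j-1)}N$.
- For $k\in E_N$, $k\ge1$, the coefficient of $w_k^2$ is at most $\mu_{k-1}+\mu_{k+1}=2-\frac{2(k-1)}N$. For $k=N$ only $\mu_{N-1}$ occurs, which is covered because $\mu_{N+1}=0$.
- If $0\in E_N$, the coefficient of $w_0^2$ is $\mu_1=1\le2+\frac2N-1$.
- If $0\in E_{N-1}$, the term $\mu_0(w_0-w_{-1})^2\ge w_0^2$ is subtracted, as $\mu_0=1+\frac1N$.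
- Each edge $(i,i+1)$, $0\le i\le N-1$, has exactly one endpoint in $E_{N-1}$. The weight of $(w_{i+1}-w_i)^2$ is $\mu_i$ or $\mu_{i+1}$, hence at least $1-\frac iN$.

In either parity of $N$ we therefore have
$$4-2EN^{-2/3}<2\langle v,T_Nu\rangle\le4+\frac4N-\frac2N\sum_jjw_j^2-w_0^2-\sum_{i=0}^{N-1}\Big(1-\frac iN\Big)(w_{i+1}-w_i)^2,$$
that is,
$$\frac2N\sum_jjw_j^2+w_0^2+\sum_{i=0}^{N-1}\Big(1-\frac iN\Big)(w_{i+1}-w_i)^2\le2EN^{-2/3}+\frac4N. \tag{8.1}$$

**Step 2: rescaling and compactness.** The purpose is to extract a limit function. Let $W_N$ be the piecewise linear function with nodes $W_N(jN^{-1/3})=N^{1/6}w_j$, $0\le j\le N$. On the interval between nodes $i$ and $i+1$ the slope is $N^{1/2}(w_{i+1}-w_i)$, so there $\int W_N'^2=N^{2/3}(w_{i+1}-w_i)^2$, and $\int W_N^2\le w_i^2+w_{i+1}^2$. Fix $R>0$. Multiplying (8.1) by $N^{2/3}$ and keeping only the edges that meet $[0,R]$ in the last sum yields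
$$2\sum_j(jN^{-1/3})w_j^2+N^{2/3}w_0^2+(1-RN^{-2/3})\int_0^RW_N'^2\,dx\le2E+4N^{-1/3}. \tag{8.2}$$
Also $\int_0^RW_N^2\le2\sum w_j^2=4$, and $W_N(0)^2=N^{1/3}w_0^2=O(N^{-1/3})\to0$. So $W_N$ is bounded in $H^1(0,R)$ for each $R$. By compactness of $H^1(0,R)\hookrightarrow C[0,R]$ and a diagonal argument, along a subsequence $W_N\to W$ weakly in $H^1(0,R)$ and uniformly on $[0,R]$ for every $R\in\mathbb N$, with $W(0)=0$.

**Step 3: energy of $W$.** By uniform convergence,
$$\sum_{j\le RN^{1/3}}(jN^{-1/3})w_j^2=N^{-1/3}\sum_{j\le RN^{1/3}}(jN^{-1/3})W_N(jN^{-1/3})^2\to\int_0^RxW^2.$$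
With weak lower semicontinuity of the gradient term, (8.2) gives $\int_0^R(W'^2+2xW^2)\le2E$ for all $R$.

**Step 4: mass of $W$.** We must exclude that mass escapes to infinity. Likewise $\sum_{j\le RN^{1/3}}w_j^2\to\int_0^RW^2$, and by (8.2) $\sum_{j>RN^{1/3}}w_j^2\le\frac1R\sum_jjN^{-1/3}w_j^2\le C/R$. Since $\sum w_j^2=2$, letting $R\to\infty$ gives $\int_0^\infty W^2=2$.

**Step 5: orthogonality in the limit.** We have
$$0=\frac{N^{-1/6}\langle u,h_{N-1}\rangle}{\Lambda_{N-1}}=\sum_{j\in E_{N-1}}N^{-1/3}W_N(jN^{-1/3})\,\Phi(\delta_{N-1},(j+1)\delta_{N-1}).$$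
For $j\le RN^{1/3}$, $\Phi(\delta_{N-1},(j+1)\delta_{N-1})=F(jN^{-1/3})+o(1)$ uniformly, and the points of $E_{N-1}$, scaled by $N^{-1/3}$, have spacing $2N^{-1/3}$. So the part $j\le RN^{1/3}$ converges to $\frac12\int_0^RWF$. By Cauchy–Schwarz the rest is at most $N^{-1/6}\|u\|\big(\sum_{j>RN^{1/3}}\Phi^2\big)^{1/2}\le Ce^{-R/2}$, because $|\Phi|\le Ce^{-(j+1)\delta_{N-1}}$. Letting $R\to\infty$, $\int_0^\infty WF=0$.

**Step 6: contradiction.** $W$ lies in the form domain and is orthogonal to $F=f_1$, so (1.1) gives $2E\ge\int_0^\infty(W'^2+2xW^2)\ge E_2\int_0^\infty W^2=2E_2$, contradicting $E<E_2$. $\square$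

## 9. Stability: the coefficient $A_N$ converges

**Proposition 4.** In the framework of Section 7, assume $\|\varrho_N\|\le\varepsilon_N\|h_N\|$ with $\varepsilon_N\le C'N^{-1-\alpha}$, $\alpha>0$. Let $g$ be any solution of (5.1), and for large $N$ write $g_N=A_Nh_N+r_N$, $r_N\perp h_N$, $x_N=\|r_N\|/\|h_N\|$. Then $A_N$ converges to some $A\in\mathbb R$, with $A_N-A=O(N^{-\alpha})$ and $x_N=O(N^{-1/3-\alpha})$.

*Proof.* Put $D_N=|A_N-A_{N-1}|$.

**Step 1: two coupled inequalities.** The purpose is to follow both components of $g_N$. Insert the decompositions of $g_{N-1}$ and $g_{N-3}$ into (5.1) and use $T_Nh_{N-1}=h_N-\varrho_N+S_Nh_{N-3}$: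
$$g_N=A_{N-1}(h_N-\varrho_N)+(A_{N-1}-A_{N-3})S_Nh_{N-3}+T_Nr_{N-1}-S_Nr_{N-3}. \tag{9.1}$$
Take the inner product with $h_N$ and divide by $\|h_N\|^2$. The left side becomes $A_N$. Since $r_{N-1}\perp h_{N-1}$, Lemma 2(c) gives $\langle h_N,T_Nr_{N-1}\rangle=\langle e_N,r_{N-1}\rangle$, of size at most $\frac CN\|h_N\|\|r_{N-1}\|$. This is where almost-symmetry enters. Using $\|S_N\|\le C/N$, the comparability of $\|h_{N-i}\|$ for $i\le3$, and $|A_{N-1}-A_{N-3}|\le D_{N-1}+D_{N-2}$,
$$D_N\le\varepsilon_N|A_{N-1}|+\tfrac CN(D_{N-1}+D_{N-2})+\tfrac CN(x_{N-1}+x_{N-3}). \tag{9.2}$$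
Now project (9.1) onto $h_N^\perp$. The term $A_{N-1}h_N$ disappears. By Lemma 3 and Lemma 2(d),
$$\frac{\|T_Nr_{N-1}\|}{\|h_N\|}\le\frac{2-EN^{-2/3}}{2-E_1N^{-2/3}+O(1/N)}\,x_{N-1}\le(1-cN^{-2/3})x_{N-1}$$
with some $c>0$, because $E>E_1$. (Lemma 2(d) applies, as $\varepsilon_N\le C/N$.) So
$$x_N\le(1-cN^{-2/3})x_{N-1}+\tfrac CNx_{N-3}+\varepsilon_N|A_{N-1}|+\tfrac CN(D_{N-1}+D_{N-2}). \tag{9.3}$$
From here to (9.4), $c$ and $C$ are fixed, with the same $C$ in (9.2) and (9.3).

**Step 2: one scalar inequality without delays.** Let $z_N=x_N+D_N$. Adding (9.2) and (9.3), $x_{N-1}$ gets the coefficient $1-cN^{-2/3}+\frac CN$ and $D_{N-1}$ the coefficient $\frac{2C}N$; for large $N$ both are at most $1-\frac c2N^{-2/3}$. The remaining coefficients of $D_{N-2}$ and $x_{N-3}$ are $\frac{2C}N$. So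
$$z_N\le(1-\tfrac c2N^{-2/3})z_{N-1}+\tfrac{2C}N(z_{N-2}+z_{N-3})+2\varepsilon_N|A_{N-1}|.$$
To absorb the delayed terms let $Y_N=z_N+\frac{8C}Nz_{N-1}+\frac{4C}Nz_{N-2}$. Then
$$Y_N\le\big(1-\tfrac c2N^{-2/3}+\tfrac{8C}N\big)z_{N-1}+\tfrac{6C}Nz_{N-2}+\tfrac{2C}Nz_{N-3}+2\varepsilon_N|A_{N-1}|.$$
For large $N$ we have
$$1-\tfrac c2N^{-2/3}+\tfrac{8C}N\le1-\tfrac c4N^{-2/3},\qquad\tfrac{6C}N\le(1-\tfrac c4N^{-2/3})\tfrac{8C}{N-1},\qquad\tfrac{2C}N\le(1-\tfrac c4N^{-2/3})\tfrac{4C}{N-1}.$$
The right sides, multiplied by $z_{N-1},z_{N-2},z_{N-3}$ and added, give $(1-\frac c4N^{-2/3})Y_{N-1}$. Hence, for a suitable $N_3$,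
$$Y_N\le(1-\tfrac c4N^{-2/3})Y_{N-1}+2\varepsilon_N|A_{N-1}|\qquad(N>N_3). \tag{9.4}$$

**Step 3: a bound for $Y_N$ in terms of the past of $A$.** Let $B_N=\max_{N_3\le j\le N}|A_j|$ and $U_N=MN^{-1/3-\alpha}$. We claim that for $M$ large, and after enlarging $N_3$ if necessary,
$$U_N\ge(1-\tfrac c4N^{-2/3})U_{N-1}+2C'N^{-1-\alpha}\qquad(N>N_3).$$
Indeed $U_{N-1}=(1+O(1/N))U_N$ and $(1-\frac c4N^{-2/3})(1+O(1/N))\le1-\frac c8N^{-2/3}$, so it suffices that $\frac c8N^{-2/3}U_N=\frac{Mc}8N^{-1-\alpha}\ge2C'N^{-1-\alpha}$, that is, $\frac{Mc}8\ge2C'$. Take also $M$ so large that $U_{N_3}\ge Y_{N_3}$. Now fix $N>N_3$. By induction over $j=N_3,\dots,N$ we get $Y_j\le(1+B_{N-1})U_j$. The start is clear, and by (9.4)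
$$Y_j\le(1-\tfrac c4j^{-2/3})(1+B_{N-1})U_{j-1}+2C'j^{-1-\alpha}B_{N-1}\le(1+B_{N-1})U_j.$$
In particular
$$Y_N\le M(1+B_{N-1})N^{-1/3-\alpha}. \tag{9.5}$$

**Step 4: boundedness and convergence of $A_N$.** Insert (9.5) at the times $N-1,N-2,N-3$ into (9.2); there $x$ and $D$ are at most $Y$, and $B$ is nondecreasing. For large $N$ this gives $D_N\le C(1+B_{N-1})N^{-1-\alpha}$. So $1+B_N\le1+B_{N-1}+D_N\le(1+B_{N-1})(1+CN^{-1-\alpha})$. The infinite product of the factors $1+CN^{-1-\alpha}$ converges, so $B_N$ is bounded. Hence $D_N=O(N^{-1-\alpha})$, so $A_N\to A$ with $A_N-A=O(N^{-\alpha})$, and $x_N\le Y_N=O(N^{-1/3-\alpha})$. $\square$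

## 10. Proof of Theorem 1: reading off $g_{2n}(0)$

Apply Proposition 4 with $\alpha=\frac13$, which Lemma 2(b) allows, to $g_N$ from Section 5.

**Step 1: the value at the boundary point $k=0$.** We must check that $r_N$ is negligible there, although $h_N$ itself is small near the boundary. With $N=2n$,
$$|r_N(0)|\le\|r_N\|=x_N\|h_N\|=O(N^{-2/3}\cdot\Lambda_NN^{1/6})=O(\Lambda_NN^{-1/2}),$$
$$h_N(0)=\Lambda_N\big(1-\tfrac1{6N}\big)F(N^{-1/3})=\Lambda_NN^{-1/3}\big(F'(0)+O(N^{-1/3})\big).$$
Since $N^{-1/2}=o(N^{-1/3})$, we get $g_{2n}(0)=\Lambda_{2n}(2n)^{-1/3}\big(A\,F'(0)+o(1)\big)$.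

**Step 2: the size of $\Lambda_N$.** We have $\log\lambda(\delta_j)=\log2+\frac\ell2j^{-2/3}+\frac{41}{24}j^{-1}+O(j^{-4/3})$ and $\sum_{j\le N}j^{-2/3}=3N^{1/3}+\mathrm{const}+O(N^{-2/3})$. Summing over $N_0<j\le N$, there is $C_\Lambda>0$ with
$$\Lambda_N=C_\Lambda2^Ne^{\frac32\ell N^{1/3}}(N/2)^{41/24}\big(1+O(N^{-1/3})\big),\qquad\tfrac32\ell(2n)^{1/3}=3a_1n^{1/3}. \tag{10.1}$$

**Step 3: conclusion.** By Stirling's formula $\frac{(2n)!}{2^nn!}=\frac{n!\,2^n}{\sqrt{\pi n}}(1+O(1/n))$, and $2^{-1/3}F'(0)=\mathrm{Ai}'(a_1)$. So (5.3) gives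
$$\frac{m_n}{n!\,8^ne^{3a_1n^{1/3}}\,n^{41/24-1/3-1/2}}\longrightarrow\gamma:=\frac{A\,C_\Lambda\,\mathrm{Ai}'(a_1)}{\sqrt\pi},\qquad\tfrac{41}{24}-\tfrac13-\tfrac12=\tfrac78. \tag{10.2}$$
Thus the limit exists. By (2.1) the left side is bounded below by a positive constant, so $\gamma>0$. This proves Theorem 1. $\blacksquare$

## 11. Proof of Theorem 2: approximate solutions of every order

**Setting.** For $y_{n,m}$ as in Theorem 2 put $g_N(k)=\frac{2^N}{N!}m!\,y_{n,m}$. Multiplying (2.2) by $\frac{2^N}{N!}m!$, the three coefficients become $\frac{2m}N$, $\frac{2(m+1)}N$ and $\frac{8m(\rho m+\sigma)}{N(N-1)(N-2)}$. So (5.1) holds with the same $T_N$ and, as $2m=N-k$,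
$$\theta_N(k)=\frac{2(N-k)(\rho(N-k)+2\sigma)}{N(N-1)(N-2)}. \tag{11.1}$$
DFAs are the case $y_{n,m}=2^{-m}b_{n,m}$, $(\rho,\sigma)=(\frac12,0)$. The properties (5.4) hold again. Lemma 2(a), (c), (d), Lemma 3 and Proposition 4 use only these properties of $\theta_N$. Only the approximate solution must be refined.

**Lemma 5.** For each $K\ge1$ there are $\Phi=F+\sum_{j=1}^K\delta^jG_j$ and $\lambda(\delta)=\sum_{j=0}^{K+2}\lambda_j\delta^j$ as in the framework, with $\|\varrho_N\|=O(N^{-1-K/3})\|h_N\|$. The $G_j,\lambda_j$ do not depend on $K$. Here $G_j=p_jF+q_jF'$, $p_j(0)=q_j(0)=0$, with $p_j,q_j$ having coefficients in $\mathbb Q[\ell,\rho,\sigma]$ and $\lambda_j\in\mathbb Q[\ell,\rho,\sigma]$.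

*Proof.*

**Step 1: the residual as an expansion in $\delta$.** As in Lemma 2(b) there are no boundary errors. With $s=k+1$, $x=s\delta$,
$$\frac{\varrho_N(k)}{\Lambda_{N-1}}=\lambda(\delta)\Phi(\delta,x)-(1-\delta^2x+\delta^3)\Phi(\delta_{N-1},(s+1)\delta_{N-1})-(1-\delta^2x+3\delta^3)\Phi(\delta_{N-1},(s-1)\delta_{N-1})+\frac{\theta_N(k)\,\Phi(\delta_{N-3},(s-1)\delta_{N-3})}{\lambda(\delta_{N-1})\lambda(\delta_{N-2})}.$$
Here $\delta_{N-i}=\delta(1-i\delta^3)^{-1/3}$, and since $N-k=N(1-x\delta^2+\delta^3)$,
$$\theta_N(k)=\frac{2\delta^3(1-x\delta^2+\delta^3)\big(\rho(1-x\delta^2+\delta^3)+2\sigma\delta^3\big)}{(1-\delta^3)(1-2\delta^3)}.$$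
All space arguments have the form $x+\eta$ with $\eta=x\tau_i\pm\delta(1+\tau_i)$, where $\tau_i=(1-i\delta^3)^{-1/3}-1$ is analytic in $\delta$ and $O(\delta^3)$, so $|\eta|\le C\delta\le1$ for $x\le2\delta^{-2}$. Taylor-expand the elements of $\mathcal P$ at $x$ in $\eta$ up to $\eta^{K+2}$; by (7.1) the remainder is $O(\delta^{K+3}e^{-x})$. What remains is a finite sum of terms (analytic function of $\delta$)$\,\cdot\,$(power of $x$)$\,\cdot\,$(element of $\mathcal P$ at $x$). Expanding the analytic functions to order $\delta^{K+2}$ leaves an error $O(\delta^{K+3}(1+x)^C)$ times elements of $\mathcal P$, which is $O(\delta^{K+3}e^{-x})$ by (7.1). Thus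
$$\varrho_N(k)/\Lambda_{N-1}=\sum_{i\le K+2}\delta^iQ_i(x)+O(\delta^{K+3}e^{-x}),\qquad Q_i\in\mathcal P.$$
By Lemma 2(a) it remains to make all $Q_i$, $i\le K+2$, vanish.

**Step 2: the equation at order $\delta^{j+2}$.** With $\lambda_0=2$, $\lambda_1=0$, $\lambda_2=\ell$ the orders $\delta^0,\delta^1,\delta^2$ vanish: the terms $\pm F'$ at relative order $\delta$ cancel, and $F''-2xF=\ell F$. For the same reason order $\delta^{j+2}$, $1\le j\le K$, involves $G_{j+2}$ only as $2G_{j+2}-2G_{j+2}=0$, does not involve $G_{j+1}$ (it occurs as $\lambda_1G_{j+1}-G_{j+1}'+G_{j+1}'=0$), and involves $G_j$ as $\ell G_j-G_j''+2xG_j$. The last term of $\varrho_N$ carries a factor $\delta^3$, so at order $\delta^{j+2}$ it involves only $G_i$ and $\lambda_i$ with $i\le j-1$ (with $G_0=F$). So the equation $Q_{j+2}=0$ reads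
$$\mathcal LG_j=\lambda_{j+2}F+RF+SF',\qquad\mathcal L=\partial_x^2-2x-\ell, \tag{11.2}$$
with polynomials $R,S$ determined by $G_i$ $(i<j)$ and $\lambda_i$ $(i<j+2)$, with coefficients in $\mathbb Q[\ell,\rho,\sigma]$.

**Step 3: solving it.** With $\omega=2x+\ell$ we have $F''=\omega F$ and $F'''=2F+\omega F'$, so
$$(pF)''=p''F+2p'F'+p\omega F,\qquad(qF')''=q''F'+2q'\omega F+q(2F+\omega F'),$$
$$\mathcal L(pF+qF')=(p''+2\omega q'+2q)F+(2p'+q'')F'.$$
So it suffices that $2p'=S-q''$ and $p''+2\omega q'+2q=R+\lambda_{j+2}$. Inserting $p''=\frac12(S'-q''')$, the second equation becomes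
$$-\tfrac12q'''+2(2x+\ell)q'+2q=R+\lambda_{j+2}-\tfrac12S'. \tag{11.3}$$
The left side maps $x^d$ to $(4d+2)x^d+$ lower order terms, hence is bijective on polynomials. A constant right side $\lambda$ gives $q=\lambda/2$. So there is exactly one $\lambda_{j+2}$ for which the solution has $q(0)=0$. Put $p=\frac12\int_0^x(S-q'')$, so that $p(0)=0$. Then $G_j=pF+qF'$ satisfies $G_j(0)=0$. The recursion does not refer to $K$. $\square$

**Values for $j=1$.** The terms of order $\delta^3$ were computed in Section 7, with $\frac14$ replaced by $\frac{2\rho}4=\frac\rho2$ in the $S_N$-term: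
$$\mathcal LG_1=\big(\lambda_3-4+\tfrac\rho2\big)F-\tfrac23xF'.$$
So $S=-\frac23x$, and the right side of (11.3) is the constant $\lambda_3-4+\frac\rho2+\frac13$. Hence $q_1=0$, $\lambda_3=\frac{11}3-\frac\rho2$, and $p_1=-\frac{x^2}6$, so $G_1=-\frac{x^2}6F$. For $\rho=\frac12$ this is (7.3).

**Values for $j=2$.** At order $\delta^4$, after dropping the terms with $G_3,G_4$ that cancel, the contributions are as follows.

From $\lambda\Phi$: $\lambda_4F+\lambda_3G_1+\ell G_2$.

From $T_N$: the sum $\sum_\pm\Phi(\delta_{N-1},x+\eta_\pm)$ has at order $\delta^4$ the terms $\frac23G_1$ (from $2\delta\tau G_1$, the change of the first argument), $\frac23xG_1'$ (from $2x\tau\Phi'$), $G_2''$, and $\frac1{12}F''''$ (from $\frac1{24}\cdot2\delta^4$). The mean coefficient $1-\delta^2x+2\delta^3$ adds $-x(2G_2+F'')$ and $2\cdot2G_1$, and the deviation $\mp\delta^3$ adds $-2F'$. Altogether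
$$G_2''-2xG_2+\tfrac{14}3G_1+\tfrac23xG_1'+\tfrac1{12}F''''-xF''-2F'.$$

From $S_N$: $\frac\rho2(G_1-F')$.

So $Q_4=0$ becomes
$$\mathcal LG_2=\lambda_4F+\big(\lambda_3-\tfrac{14}3+\tfrac\rho2\big)G_1-\tfrac23xG_1'-\tfrac1{12}F''''+xF''+\big(2-\tfrac\rho2\big)F'.$$
Here $\lambda_3-\frac{14}3+\frac\rho2=-1$, so the second term is $\frac{x^2}6F$. Further $-\frac23xG_1'=\frac29x^2F+\frac{x^3}9F'$, and $F''''=\omega^2F+4F'$, and $xF''=x\omega F$. Collecting,
$$R=\tfrac{x^2}6+\tfrac{2x^2}9-\tfrac{(2x+\ell)^2}{12}+2x^2+\ell x=\tfrac{37}{18}x^2+\tfrac{2\ell}3x-\tfrac{\ell^2}{12},\qquad S=\tfrac{x^3}9+2-\tfrac\rho2-\tfrac13=\tfrac{x^3}9+\tfrac53-\tfrac\rho2.$$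
So (11.3) has right side $\frac{17}9x^2+\frac{2\ell}3x-\frac{\ell^2}{12}+\lambda_4$. For $q=ux^2+vx$ the left side is $10ux^2+(6v+4u\ell)x+2\ell v$. Thus $u=\frac{17}{90}$, $v=\frac\ell6\big(\frac23-\frac{68}{90}\big)=-\frac{2\ell}{135}$, that is, $q_2=\frac{17}{90}x^2-\frac{2\ell}{135}x$, and the constant term forces
$$\lambda_4=\frac{\ell^2}{12}-\frac{4\ell^2}{135}=\frac{29}{540}\ell^2. \tag{11.4}$$

*Proof of Theorem 2.*

**Step 1: an expansion of $g_N(k)$ uniform in $k$.** Let $K\ge1$ and take $h_N$ from Lemma 5. Proposition 4 with $\alpha=K/3$ gives $A_N=A+O(N^{-K/3})$ and $|r_N(k)|\le\|r_N\|=O(N^{-1/3-K/3}\Lambda_NN^{1/6})$. So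
$$g_N(k)=\Lambda_N\Big[\big(A+O(N^{-K/3})\big)\Phi(\delta,(k+1)\delta)+O(N^{-K/3-1/6})\Big]\quad\text{uniformly in }k\in E_N. \tag{11.5}$$
From now on let $K=J+1$.

**Step 2: the factor $\Phi(\delta,\delta)$.** All derivatives of $F$ at $0$ are elements of $\mathbb Q[\ell]$ times $F'(0)$, by $F''=(2x+\ell)F$ and $F(0)=0$. As $p_j(0)=q_j(0)=0$, we have $G_j(\delta)=O(\delta)$, and $\Phi(\delta,\delta)/(\delta F'(0))$ is a power series in $\delta$ with coefficients in $\mathbb Q[\ell,\rho,\sigma]$ and constant term $1$. Its coefficient of $\delta$ is zero: $F''(0)=0$, and $\delta G_1(\delta)=-\frac{\delta^3}6F(\delta)=O(\delta^4)$ because $q_1=0$, while $\delta^jG_j(\delta)=O(\delta^3)$ for $j\ge2$. So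
$$\frac{\Phi(\delta,\delta)}{\delta F'(0)}=1+O(\delta^2).$$
Since $G_j(\delta)=O(\delta)$, omitting the $G_j$ with $j>K$ affects this series only beyond relative order $\delta^K$, so the coefficients up to $\delta^K$ do not depend on $K$.

**Step 3: the factor $\Lambda_N$.** Expand $\log\lambda(\delta)$ up to $\delta^{K+2}$; the error terms $O(j^{-1-K/3})$ sum to a constant plus $O(N^{-K/3})$. By Euler–Maclaurin applied to the sums $\sum_{j\le N}j^{-i/3}$, $2\le i\le K+2$,
$$\log\Lambda_N=N\log2+\tfrac32\ell N^{1/3}+\tfrac{\lambda_3}2\log N+\mathrm{const}_K+\sum_{i=1}^{K-1}d_iN^{-i/3}+O(N^{-K/3}),$$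
with $d_i\in\mathbb Q[\ell,\rho,\sigma]$ independent of $K$.

**Step 4: assembling.** For $N=2n$ and $k=0$, (11.5) gives $g_{2n}(0)=\Lambda_{2n}\,\delta\,[A\,\Phi(\delta,\delta)/\delta+O(N^{-J/3-1/6})]$, because $\frac K3+\frac16-\frac13=\frac J3+\frac16$. Insert this into $y_{n,n}=\frac{(2n)!}{4^nn!}g_{2n}(0)$ and use Stirling's expansion of $\frac{(2n)!}{4^nn!}$, which is $\frac{n!}{\sqrt{\pi n}}$ times a series in $1/n$ with rational coefficients. As $N^{-i/3}=2^{-i/3}n^{-i/3}$ and $\ell=2^{2/3}a_1$, this gives the claimed expansion with $c_j\in\mathbb Q[2^{1/3},a_1,\rho,\sigma]$ independent of $J$ and of the initial values. The exponential is $2^{2n}e^{\frac32\ell(2n)^{1/3}}=4^ne^{3a_1n^{1/3}}$, and the exponent of $n$ is $\frac{\lambda_3}2-\frac13-\frac12=\frac{11}6-\frac\rho4-\frac56=1-\frac\rho4$. The number $\gamma$ is the limit of the normalized sequence, so it does not depend on $J$ (the constants $A$ and $\mathrm{const}_K$ may).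

**Step 5: the coefficient $c_1$.** The factor $\Phi(\delta,\delta)/(\delta F'(0))=1+O(\delta^2)$ and Stirling's formula do not contribute at relative order $N^{-1/3}$. Neither do the sums of $j^{-2/3}$ and $j^{-1}$, whose corrections beyond the constants are $O(N^{-2/3})$. The only contribution comes from the $\delta^4$-term of $\log\lambda$, whose coefficient is $\frac{\lambda_4}2-\frac{\ell^2}8=\big(\frac{29}{1080}-\frac{135}{1080}\big)\ell^2=-\frac{53}{540}\ell^2$. As $\sum_{j\le N}j^{-4/3}=\mathrm{const}-3N^{-1/3}+O(N^{-4/3})$, this gives $d_1=\frac{53}{180}\ell^2$. With $\ell^2=2^{4/3}a_1^2$ and $N^{-1/3}=2^{-1/3}n^{-1/3}$ we get $c_1=2\cdot\frac{53}{180}a_1^2=\frac{53}{90}a_1^2$.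

**Step 6: the numbers $m_n$.** For DFAs, $m_n=2^ny_{n,n}$ with $(\rho,\sigma)=(\frac12,0)$, so $4^n$ becomes $8^n$ and the exponent is $1-\frac18=\frac78$. The constant $\gamma$ is the limit in Theorem 1, which is nonzero, so it can be factored out. $\blacksquare$

## 12. The Airy profile, and relaxed and compacted binary trees

**Corollary 1 (Airy profile).** For fixed $X>0$, uniformly for $0\le k=n-m\le XN^{1/3}$, $N=n+m$,
$$\frac{m!\,2^{N-m}}{N!}\,b_{n,m}=\frac{\sqrt\pi\,\gamma}{\mathrm{Ai}'(a_1)}\,2^Ne^{3a_1(N/2)^{1/3}}\Big(\frac N2\Big)^{41/24}\mathrm{Ai}\Big(a_1+\frac{2^{1/3}(k+1)}{N^{1/3}}\Big)\big(1+O(N^{-1/3})\big).$$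

*Proof.* The left side is $g_N(k)$ of Section 5. Use (11.5) with $K=2$ and $(\rho,\sigma)=(\frac12,0)$, and put $x=(k+1)\delta$, so $N^{-1/3}\le x\le X+1$. On $(0,X+1]$ one has $|G_j(x)|\le Cx\le C'F(x)$, because $G_j(0)=0$ and $F(x)/x$ extends to a positive continuous function on $[0,X+1]$. So $\Phi=F(1+O(\delta))$. The additive error $O(N^{-5/6})$ in the bracket of (11.5) is $O(N^{-1/2})F(x)$, since $F(x)\ge cN^{-1/3}$ for $N^{-1/3}\le x\le X+1$. Finally $\Lambda_N$ has the form (10.1) with some constant $C_\Lambda$, because $\lambda_3=\frac{41}{12}$, and $\frac32\ell N^{1/3}=3a_1(N/2)^{1/3}$. The constant $AC_\Lambda$ is identified at $k=0$, as in (10.2): $AC_\Lambda=\sqrt\pi\,\gamma/\mathrm{Ai}'(a_1)$. It is nonzero because $\gamma>0$, so dividing by $A$ to get relative errors is legitimate. $\square$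

**Corollary 2 (relaxed and compacted binary trees).** This corollary uses further facts from Elvey Price, Fang, Wallner (*Compacted binary trees admit a stretched exponential*, J. Combin. Theory Ser. A 177 (2021)). The numbers of these trees are $r_n=r_{n,n}$ and $c_n=c_{n,n}$, where
$$r_{n,m}=r_{n,m-1}+(m+1)r_{n-1,m},\qquad c_{n,m}=c_{n,m-1}+(m+1)c_{n-1,m}-(m-1)c_{n-2,m-1},$$
with value $1$ at $m=0$ (and value $0$ for $m<0$ or $n<m$, as in Theorem 2), and
$$r_n=\Theta(n!\,4^ne^{3a_1n^{1/3}}n),\qquad c_n=\Theta(n!\,4^ne^{3a_1n^{1/3}}n^{3/4}).$$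
Given these facts, there are positive constants $\gamma_r,\gamma_c$ with
$$r_n=\gamma_r\,n!\,4^ne^{3a_1n^{1/3}}n\Big(1+\tfrac{53}{90}a_1^2n^{-1/3}+O(n^{-2/3})\Big),$$
$$c_n=\gamma_c\,n!\,4^ne^{3a_1n^{1/3}}n^{3/4}\Big(1+\tfrac{53}{90}a_1^2n^{-1/3}+O(n^{-2/3})\Big),$$
and full expansions in powers of $n^{-1/3}$.

*Proof.* The recurrences are (2.2) with $(\rho,\sigma)=(0,0)$ and $(\rho,\sigma)=(1,-1)$; at $m=0$, (2.2) reads $y_{n,0}=y_{n-1,0}$, which holds for the constant value $1$. Theorem 2 gives the expansions with the exponents $1-\frac\rho4=1$ and $1-\frac\rho4=\frac34$. The two $\Theta$-statements show that the constants are positive, so they can be factored out. $\square$
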